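\title{Squares of Fine $P$-Groups Are Fine}

\begin{abstract}
A topological group is fine if every continuous real-valued function on it is
left uniformly continuous, and it is a $P$-group if its $G_\delta$-sets are
open. We prove that $G\times G$ is fine for every fine $P$-group $G$. The
method is to characterize the nondiscrete fine $P$-groups by three conditions,
stated in terms of an associated uncountable regular cardinal $\kappa(G)$.
Together the conditions amount to saying that every discrete family of nonempty
open sets has fewer than $\kappa(G)$ members, and the product of two groups that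
satisfy them with the same $\kappa$ is fine. We also determine exactly when a
product of two topological groups is fine, and deduce that all finite powers of
a fine group are fine.
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups are Hausdorff, hence Tychonoff. A function
$f\colon G\to\mathbb R$ on a topological group is \emph{left uniformly
continuous} if for every $\varepsilon>0$ there is a neighborhood $U$ of the
identity $e$ such that $|f(x)-f(y)|<\varepsilon$ whenever $x^{-1}y\in U$. The
group $G$ is \emph{fine} if every continuous $f\colon G\to\mathbb R$ is left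
uniformly continuous. It is a \emph{$P$-group} if every $G_\delta$-subset is
open, that is, if countable intersections of open sets are open. Products carry
the product topology and coordinatewise multiplication.

On a fine group, continuity, a pointwise condition, forces uniformity over the
whole group. The real line is not fine, because of $x\mapsto x^2$. Discrete
groups are fine: take $U=\{e\}$. Pseudocompact groups, those on which every
continuous real-valued function is bounded, are fine by a theorem of Comfort
and Ross \cite{CR}. Moreover, every fine group is either pseudocompact or a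
$P$-group (Lemma~\ref{lem:dichotomy}). Products of pseudocompact groups are
pseudocompact \cite{CR}, so squares of fine groups of the first kind are fine.
This leaves the following question, posed in \cite{source}.

\begin{quote}
\emph{Let $G$ be a fine $P$-group. Must $G\times G$ be fine?}
\end{quote}

There is reason to hesitate. A product of two \emph{different} fine $P$-groups
need not be fine: Example~\ref{ex:bad} multiplies a discrete group of size
$\aleph_1$ by a fine $P$-group and obtains a group that is not fine. On the
other hand, the pseudocompact case suggests that fineness is a compactness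
property in disguise, and that factors with the same ``degree'' of compactness
should have a fine product. For squares this is what happens.

\begin{theorem}\label{thm:main}
If $G$ is a fine $P$-group, then $G\times G$ is fine.
\end{theorem}

The degree of compactness is a cardinal. For a nondiscrete $P$-group $G$, let
$\kappa(G)$ be the least cardinality of a family of open subgroups of $G$ whose
intersection is not open. Such families exist (Lemma~\ref{lem:kappa}). A family
of subsets of a space is \emph{discrete} if every point has a neighborhood
meeting at most one member of the family.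

\begin{theorem}\label{thm:char}
For a nondiscrete $P$-group $G$ with $\kappa=\kappa(G)$, the following are
equivalent:
\begin{enumerate}
\item[(1)] $G$ is fine;
\item[(2)] $G$ satisfies the conditions {\rm(N)}, {\rm(C)}, {\rm(A)} of
Section~\ref{sec:conditions};
\item[(3)] every discrete family of nonempty open subsets of $G$ has
cardinality less than $\kappa$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:class}
For topological groups $G$ and $H$, the product $G\times H$ is fine if and only
if $G$ and $H$ are both fine and one of the following holds:
\begin{enumerate}
\item[(a)] both are pseudocompact;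
\item[(b)] both are discrete;
\item[(c)] both are nondiscrete $P$-groups and $\kappa(G)=\kappa(H)$;
\item[(d)] one is discrete, the other is a nondiscrete $P$-group, and the
cardinality of the discrete one is less than $\kappa$ of the other.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:powers}
If $G$ is any fine topological group, not necessarily a $P$-group, then $G^n$ is
fine for every finite $n$.
\end{corollary}

Section~\ref{sec:prelim} translates fineness of a $P$-group into a statement
about clopen sets and open subgroups. Section~\ref{sec:model} carries out the
argument by hand in a concrete family of groups, where conditions (C) and (A)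
appear on their own. Section~\ref{sec:conditions} states the three conditions,
Section~\ref{sec:necessary} derives them from fineness, and
Section~\ref{sec:product} proves the product theorem. The last two sections
prove Theorems~\ref{thm:char} and~\ref{thm:class} and
Corollary~\ref{cor:powers}.

Everything takes place in ZFC. Cardinals are initial ordinals, and a subset of
$\kappa$ is called bounded or unbounded with respect to the order of $\kappa$.

\section{Clopen sets and open subgroups}\label{sec:prelim}

We use freely that an open subgroup is clopen (its complement is a union of
cosets), that a subgroup containing an open subgroup is open, and that if a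
space is partitioned into open sets, then a set whose intersection with each
part is clopen is itself clopen.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] In a $P$-group the open subgroups form a base at $e$.
\item[(ii)] The product of two $P$-groups is a $P$-group.
\item[(iii)] If $G\times H$ is fine, then so are $G$ and $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Given a neighborhood $U_0$ of $e$, choose open symmetric neighborhoods
$U_n$ of $e$, for $n\ge1$, with $U_{n+1}^2\subset U_n$ for all $n\ge 0$. The
set $\bigcap_{n\ge1}U_n$ is symmetric and closed under multiplication, so it is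
a subgroup; it lies in $U_0$, and it is open by the $P$-property.

(ii) If $(x,y)\in\bigcap_nW_n$ with $W_n$ open, choose open boxes with
$(x,y)\in U_n\times V_n\subset W_n$. Then
$\bigcap_nU_n\times\bigcap_nV_n$ is an open box around $(x,y)$ inside
$\bigcap_nW_n$.

(iii) Let $f\colon G\to\mathbb R$ be continuous and $\varepsilon>0$. Left uniform
continuity of $(x,y)\mapsto f(x)$ on $G\times H$ gives a neighborhood of the
identity of $G\times H$ for this $\varepsilon$, and we may take it to be a box
$U\times V$. If $x,y\in G$ and $x^{-1}y\in U$, then
$(x,e)^{-1}(y,e)\in U\times V$, so $|f(x)-f(y)|<\varepsilon$. The argument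
for $H$ is the same with the coordinates exchanged.
\end{proof}

We say that a subgroup $J$ \emph{stabilizes} a set $A\subset G$ if $AJ=A$, that
is, if $A$ is a union of left cosets of $J$. Every subgroup of $J$ then
stabilizes $A$ as well, so a stabilizing open subgroup may always be shrunk.

\begin{lemma}\label{lem:criterion}
A $P$-group $G$ is fine if and only if every clopen subset of $G$ is stabilized
by some open subgroup.
\end{lemma}

\begin{proof}
Let $G$ be fine and let $A$ be clopen. The characteristic function of $A$ is
continuous. Left uniform continuity with $\varepsilon=1$, together with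
Lemma~\ref{lem:basic}(i), gives an open subgroup $J$ such that $x\in A$ if and
only if $y\in A$ whenever $x^{-1}y\in J$. Thus $AJ=A$.

Conversely, suppose that every clopen set is stabilized by an open subgroup. Let
$f\colon G\to\mathbb R$ be continuous and $q\in\mathbb Q$. The
set $\{f<q\}$ is open, and it equals $\bigcup_{n\ge 1}\{f\le q-1/n\}$. In a
$P$-group a countable union of closed sets is closed (take complements), so
$\{f<q\}$ is clopen. Let $J_q$ be an open subgroup stabilizing it. Then
$J=\bigcap_{q\in\mathbb Q}J_q$ is an open subgroup stabilizing all these sets.
If $y\in xJ$, no rational $q$ separates $f(x)$ from $f(y)$, so $f(x)=f(y)$.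
Hence $f$ is constant on each coset $xJ$, and it is left uniformly continuous
with the same neighborhood $J$ for every $\varepsilon$.
\end{proof}

\section{A model case}\label{sec:model}

Let $\Gamma$ be an uncountable set and let $E_\Gamma$ be the group of finite
subsets of $\Gamma$ under symmetric difference, written additively. For
countable $C\subset\Gamma$ put
\[
K_C=\{x\in E_\Gamma : x\cap C=\emptyset\}.
\]
Since $K_C\cap K_{C'}=K_{C\cup C'}$, these subgroups are a base at $0$ of a group
topology. It is Hausdorff because $\bigcap_CK_C=\{0\}$. It makes $E_\Gamma$ a
$P$-group because $\bigcap_nK_{C_n}=K_{\bigcup_n C_n}$, and it is not discrete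
because $\Gamma$ is uncountable. Note that $x\in r+K_C$ means
$x\cap C=r\cap C$. We show that $E_\Gamma$ is fine. Since
$E_\Gamma\times E_\Gamma\cong E_{\Gamma\sqcup\Gamma}$, this also settles the
question for these groups.

\begin{lemma}\label{lem:delta}
For every sequence $(x_\alpha)_{\alpha<\omega_1}$ in $E_\Gamma$ there is
$r\in E_\Gamma$ such that for every countable $C\subset\Gamma$ the set
$\{\alpha: x_\alpha\in r+K_C\}$ is uncountable.
\end{lemma}

\begin{proof}
There is $n$ such that $|x_\alpha|=n$ for uncountably many $\alpha$. Among the
finite sets $r$ for which
$I=\{\alpha:|x_\alpha|=n,\ r\subset x_\alpha\}$ is uncountable, pick one of the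
largest possible size; the empty set is a candidate, and no candidate has more
than $n$ elements. If $\xi\in C\setminus r$, then
$\{\alpha\in I:\xi\in x_\alpha\}$ is countable, since otherwise
$r\cup\{\xi\}$ would be a larger candidate. As $C$ is countable, all but
countably many $\alpha\in I$ satisfy $x_\alpha\cap C=r\cap C$.
\end{proof}

\noindent\textbf{The case $\Gamma=\omega_1$.} Every countable subset of
$\omega_1$ is contained in some ordinal $\alpha<\omega_1$, so the
\emph{decreasing chain} $(K_\alpha)_{\alpha<\omega_1}$ is a base at $0$. Suppose
$A$ is clopen and no $K_\alpha$ stabilizes it. For each $\alpha$ pick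
\[
a_\alpha\in A,\qquad a'_\alpha\in(a_\alpha+K_\alpha)\setminus A .
\]
Let $r$ be as in Lemma~\ref{lem:delta} for $(a_\alpha)$. Given $\beta<\omega_1$,
there is $\alpha\ge\beta$ with $a_\alpha\in r+K_\beta$, and then
$a'_\alpha\in a_\alpha+K_\alpha\subset r+K_\beta$ too. So every neighborhood of
$r$ meets both $A$ and its complement, which is impossible for a clopen set. By
Lemma~\ref{lem:criterion}, $E_{\omega_1}$ is fine.

\medskip
\noindent\textbf{Large $\Gamma$.} If $|\Gamma|>\aleph_1$, then no $\aleph_1$ of
the groups $K_C$ form a base at $0$, because $\aleph_1$ countable sets do not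
cover $\Gamma$. Instead we build a chain that only remembers the choices made,
and we correct for the coordinates it does not see. Let
$A$ be a clopen set that is not stabilized by any $K_C$. Start with
$C_0=\emptyset$, take unions at limits, and, given $C_\alpha$, pick
$a_\alpha\in A$ and $a'_\alpha\in(a_\alpha+K_{C_\alpha})\setminus A$, and then a
countable $C_{\alpha+1}\supset C_\alpha$ with
\[
a_\alpha+K_{C_{\alpha+1}}\subset A,\qquad
(a'_\alpha+K_{C_{\alpha+1}})\cap A=\emptyset .
\]
Put $\Gamma^*=\bigcup_{\alpha<\omega_1}C_\alpha$ and
$N=\{x:x\cap\Gamma^*=\emptyset\}=\bigcap_\alpha K_{C_\alpha}$. Let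
$r$ be as in Lemma~\ref{lem:delta} for $(a_\alpha)$, and suppose $r\in A$, say
$r+K_C\subset A$ with $C$ countable. The countable set $C\cap\Gamma^*$ lies in
some $C_\gamma$. As before there is $\alpha\ge\gamma$ with
$a'_\alpha\in r+K_{C_\gamma}$. This does not put $a'_\alpha$ into $r+K_C$: the
sets $a'_\alpha$ and $r$ agree on $C\cap\Gamma^*$ but may differ on
$C\setminus\Gamma^*$. Change $a'_\alpha$ on $C\setminus\Gamma^*$ so that it
agrees with $r$ there; the result $b$ lies in $r+K_C\subset A$. But the change
is a finite subset of $\Gamma\setminus\Gamma^*$, that is, an element of
$N\subset K_{C_{\alpha+1}}$, so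
$b\in a'_\alpha+K_{C_{\alpha+1}}$, which misses $A$. This is a contradiction. If
$r\notin A$, argue in the same way with $a_\alpha$ in place of $a'_\alpha$ and
with the complement of $A$ in place of $A$. So $E_\Gamma$ is fine.

\medskip
Two facts were used: an $\omega_1$-sequence accumulates with respect to the
chain, and each open subgroup contains a term of the chain \emph{modulo the
intersection $N$ of the chain} ($K_{C_\gamma}\subset K_C+N$ if
$C\cap\Gamma^*\subset C_\gamma$). They become conditions (A) and (C) below. In
$E_\Gamma$ they come from the combinatorics of finite sets. In general we have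
only fineness, and the task is to extract them from it.

\begin{example}\label{ex:bad}
Let $D=\{d_\alpha:\alpha<\omega_1\}$ be a discrete group of size $\aleph_1$,
enumerated without repetition.
Then $D$ and $E_{\omega_1}$ are fine $P$-groups, but $D\times E_{\omega_1}$ is
not fine. The set $A=\bigcup_{\alpha}\{d_\alpha\}\times K_\alpha$ is clopen,
since its trace on each open set $\{d_\alpha\}\times E_{\omega_1}$ is clopen. An
open subgroup stabilizing $A$ would contain $\{e\}\times K_\beta$ for some
$\beta$. Since $(d_\alpha,0)\in A$ for every $\alpha$, it would follow that
$K_\beta\subset K_\alpha$ for all $\alpha$, which fails for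
$\alpha=\beta+1$.
\end{example}

\section{The cardinal $\kappa(G)$ and three conditions}\label{sec:conditions}

Throughout this section $G$ is a nondiscrete $P$-group, and $\kappa=\kappa(G)$
is the least cardinality of a family of open subgroups with non-open
intersection.

\begin{lemma}\label{lem:kappa}
The cardinal $\kappa$ is well defined, uncountable, and regular. Intersections
of fewer than $\kappa$ open subgroups of $G$ are open.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(i) and the Hausdorff property, the intersection of all
open subgroups is $\{e\}$, which is not open. So $\kappa$ exists. It is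
uncountable by the $P$-property, and the last statement is its definition. If
$\kappa$ were singular, a family of $\kappa$ open subgroups with non-open
intersection could be split into fewer than $\kappa$ subfamilies, each of size
less than $\kappa$. Each subfamily has open intersection, and the intersection
of these fewer than $\kappa$ open subgroups is open, a contradiction.
\end{proof}

In the model case, $\kappa(E_\Gamma)=\omega_1$: if $\Gamma_0\subset\Gamma$ has
size $\aleph_1$, then $\bigcap_{\xi\in\Gamma_0}K_{\{\xi\}}$ contains no $K_C$
with $C$ countable. The first condition says that open subgroups have few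
cosets:

\begin{enumerate}
\item[(N)] $|G/H|<\kappa$ for every open subgroup $H$ of $G$.
\end{enumerate}

This is what fails in Example~\ref{ex:bad}, for the open subgroup
$\{e\}\times E_{\omega_1}$. The main use of (N) is to make normal subgroups
available.

\begin{lemma}\label{lem:normal}
Assume {\rm(N)}. Then the open normal subgroups form a base at $e$. Moreover, if
$K$ and $M$ are open subgroups, there is an open normal subgroup $K'\subset M$
with $K'\subsetneq K$.
\end{lemma}

\begin{proof}
Let $H$ be an open subgroup. The conjugate $xHx^{-1}$ depends only on the coset
$xH$, so $\bigcap_{x\in G}xHx^{-1}$ is an intersection of at most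
$|G/H|<\kappa$ open subgroups. It is therefore open, and it is normal and
contained in $H$. With Lemma~\ref{lem:basic}(i), this proves the first
statement. For the second, pick $x\in K$ with $x\ne e$, which
is possible since $G$ is not discrete, and choose an open normal subgroup
contained in $K\cap M$ and missing $x$.
\end{proof}

A \emph{$\kappa$-chain} in $G$ is a family $(K_\alpha)_{\alpha<\kappa}$ of open
normal subgroups such that
\[
K_0=G,\qquad K_{\alpha+1}\subsetneq K_\alpha,\qquad
K_\lambda=\bigcap_{\alpha<\lambda}K_\alpha\ \text{ for limit }\lambda .
\]
Its \emph{core} is the normal subgroup $N=\bigcap_{\alpha<\kappa}K_\alpha$, and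
its \emph{layers} are the clopen sets $D_\alpha=K_\alpha\setminus K_{\alpha+1}$.
Under (N) such chains can be built by recursion: Lemma~\ref{lem:normal} handles
successor steps, where $K_{\alpha+1}$ may be required to lie in any prescribed
open subgroup, and at limit steps fewer than $\kappa$ subgroups are intersected.

\begin{lemma}\label{lem:layers}
Let $(K_\alpha)$ be a $\kappa$-chain with core $N$. Then $G$ is the disjoint
union of $N$ and the layers $D_\alpha$. If {\rm(N)} holds, then $N$ is not open.
\end{lemma}

\begin{proof}
Let $z\notin N$. The least $\beta$ with $z\notin K_\beta$ is neither $0$ nor a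
limit, so $\beta=\alpha+1$ and $z\in D_\alpha$. The layers are disjoint from
each other and from $N$ because the chain decreases. For the second statement
pick $z_\alpha\in D_\alpha$ for each $\alpha$. If $\alpha<\beta$ and
$z_\alpha N=z_\beta N$, then
$z_\alpha\in z_\beta N\subset K_\beta\subset K_{\alpha+1}$, a contradiction.
Hence $|G/N|\ge\kappa$, and $N$ is not open by (N).
\end{proof}

The other two conditions are as follows.

\begin{enumerate}
\item[(C)] For every $\kappa$-chain $(K_\alpha)$ with core $N$ and every open
subgroup $L$ there is $\beta<\kappa$ with $K_\beta\subset LN$.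
\item[(A)] For every $\kappa$-chain $(K_\alpha)$ and every sequence
$(x_\alpha)_{\alpha<\kappa}$ in $G$ there is $g\in G$ such that for all
$\beta<\kappa$ the set $\{\alpha:x_\alpha\in gK_\beta\}$ is unbounded in
$\kappa$.
\end{enumerate}

\begin{remark}
The sets $LN/N$ with $L$ an open subgroup form a base at the identity of the
quotient group $G/N$, and the subgroups $K_\beta/N$ are open there. So (C) says
that the subgroups $K_\beta/N$ form a base at the identity of $G/N$: modulo the
core, the group looks like $E_{\omega_1}$, with a decreasing base of length
$\kappa$. Given this, (A) says that every $\kappa$-sequence in $G/N$ has a point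
each of whose neighborhoods contains terms with arbitrarily large indices.
\end{remark}

\section{Fineness implies the three conditions}\label{sec:necessary}

In this section $G$ is a nondiscrete $P$-group and $\kappa=\kappa(G)$. We show
that $G$ satisfies (N), (C), and (A) if it is fine. Each of the three proofs
assumes that a condition fails and produces a clopen set that no open
subgroup can stabilize, contrary to Lemma~\ref{lem:criterion}. The two lemmas
of this section do not assume that $G$ is fine; they are used again in
Section~\ref{sec:char}.

\begin{proposition}\label{prop:N}
If $G$ is fine, then $G$ satisfies {\rm(N)}.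
\end{proposition}

\begin{proof}
This is the argument of Example~\ref{ex:bad} with the cosets of $H$ in the role
of $D$. Let $(H_\alpha)_{\alpha<\kappa}$ be open subgroups with non-open
intersection, and suppose $|G/H|\ge\kappa$ for some open subgroup $H$. Choose
distinct cosets $x_\alpha H$, $\alpha<\kappa$, and put
$A=\bigcup_{\alpha}x_\alpha(H\cap H_\alpha)$. The trace of $A$ on each coset of
$H$ is clopen, so $A$ is clopen. Let $J\subset H$ be an open subgroup
stabilizing $A$. Then
$x_\alpha J\subset A\cap x_\alpha H=x_\alpha(H\cap H_\alpha)$, so
$J\subset H_\alpha$ for every $\alpha$. Hence $\bigcap_\alpha H_\alpha$ is open,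
a contradiction.
\end{proof}

For (C) we must treat an open subgroup $L$ that contains the core but no term of
the chain. In $G\setminus L$ one may join whole layers in any pattern and still
get a clopen set, because the only place where the layers could accumulate, the
core, is shielded by $L$.

\begin{lemma}\label{lem:Cfail}
Let $(K_\alpha)$ be a $\kappa$-chain with core $N$, and suppose that $L_0$ is an
open subgroup with $K_\beta\not\subset L_0N$ for all $\beta<\kappa$. Put
$L=L_0N$ and $T_\alpha=D_\alpha\setminus L$. Then $L$ is an open subgroup, the
set $S=\{\alpha<\kappa:T_\alpha\ne\emptyset\}$ is unbounded in $\kappa$, and $G$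
is the disjoint union of the open sets $L$ and $T_\alpha$, $\alpha<\kappa$. In
particular, $\bigcup_{\alpha\in I}T_\alpha$ is clopen for every
$I\subset\kappa$.
\end{lemma}

\begin{proof}
$L$ is a subgroup because $N$ is normal, and it is open because it contains
$L_0$. So $L$ is clopen, and each $T_\alpha$ is open. Since $N\subset L$,
Lemma~\ref{lem:layers} gives
$K_\beta\setminus L=\bigcup_{\alpha\ge\beta}T_\alpha$ for each $\beta$. This set
is nonempty by assumption, so $S$ is unbounded. Taking $\beta=0$, we see that
$G$ is the disjoint union of $L$ and the sets $T_\alpha$. The last statement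
follows.
\end{proof}

\begin{proposition}\label{prop:C}
If $G$ is fine, then $G$ satisfies {\rm(C)}.
\end{proposition}

\begin{proof}
Suppose (C) fails for the chain $(K_\alpha)$ with core $N$, and let $L$,
$T_\alpha$, $S$ be as in Lemma~\ref{lem:Cfail}.
Since $\kappa$ is regular, $|S|=\kappa$. Split $S$ into two sets of size
$\kappa$; each is unbounded, since bounded subsets of $\kappa$ have size less
than $\kappa$. Assigning the rest of $\kappa$ to one of the two parts, we get a
partition $\kappa=I\sqcup I'$ such that $I\cap S$ and $I'\cap S$ are both
unbounded. The set $B=\bigcup_{\alpha\in I}T_\alpha$ is clopen. Let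
$J\subset L$ be an open subgroup stabilizing $B$.

We claim that $J\cap D_\alpha=\emptyset$ for every $\alpha$. The reason is that
right multiplication by an element of $J\cap D_\alpha$ carries any deeper layer
into $D_\alpha$, so it would have to respect the pattern $I$, which it cannot.
In detail, let $j\in J\cap D_\alpha$. Choose $\gamma>\alpha$ in $S$ such that
exactly one of $\alpha,\gamma$ lies in $I$, and let $z\in T_\gamma$. Since
$z\in K_{\gamma}\subset K_{\alpha+1}$ and $j\in K_\alpha\setminus K_{\alpha+1}$,
we have $zj\in K_\alpha\setminus K_{\alpha+1}=D_\alpha$. Since $z\notin L$ and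
$j\in L$, we have $zj\notin L$. Thus $z\in T_\gamma$ and $zj\in T_\alpha$, so
exactly one of $z,zj$ lies in $B$. This contradicts $BJ=B$ and proves the claim.

By Lemma~\ref{lem:layers}, $J\subset N$. So $N$ is open. But (N) holds by
Proposition~\ref{prop:N}, and then Lemma~\ref{lem:layers} says that $N$ is not
open, a contradiction.
\end{proof}

If (A) fails, every point has a coset of some $K_\beta$ around it that catches
only boundedly many indices. Choosing the largest such cosets gives an open
partition.

\begin{lemma}\label{lem:Afail}
Suppose {\rm(A)} fails for the $\kappa$-chain $(K_\alpha)$ and the sequence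
$(x_\alpha)$. For $g\in G$ let $\beta(g)$ be the least $\beta$ for which
$\{\alpha:x_\alpha\in gK_\beta\}$ is bounded in $\kappa$. Then the sets
$gK_{\beta(g)}$ form a partition of $G$ into at least $\kappa$ nonempty open
sets.
\end{lemma}

\begin{proof}
Let $h\in gK_{\beta(g)}$. Then $hK_{\beta(g)}=gK_{\beta(g)}$, so
$\beta(h)\le\beta(g)$. Hence
$g\in hK_{\beta(g)}\subset hK_{\beta(h)}$, and the same reasoning with $g$ and
$h$ exchanged gives $\beta(g)\le\beta(h)$. So $\beta(g)=\beta(h)$ and
$hK_{\beta(h)}=gK_{\beta(g)}$. Consequently two sets of the given form with a
common point $h$ are both equal to $hK_{\beta(h)}$, and we have a partition.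
Every index $\alpha<\kappa$ is caught by the part containing $x_\alpha$, and each
part catches only a bounded set of indices. Since $\kappa$ is regular, it is not
a union of fewer than $\kappa$ bounded sets, so there are at least $\kappa$
parts.
\end{proof}

Having $\kappa$ open parts does not by itself contradict (N), because the parts
are cosets of different subgroups. To contradict fineness we place a smaller
coset inside each part. The smaller cosets are chosen to be unions of cosets of
$N$, so that (C) applies to any group stabilizing their union.

\begin{proposition}\label{prop:A}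
If $G$ is fine, then $G$ satisfies {\rm(A)}.
\end{proposition}

\begin{proof}
Suppose (A) fails for $(K_\alpha)$, with core $N$, and $(x_\alpha)$. Choose
distinct parts $P_\delta=g_\delta K_{\beta_\delta}$, $\delta<\kappa$, of the
partition in Lemma~\ref{lem:Afail}, where $\beta_\delta=\beta(g_\delta)$. For
each $\delta$ choose
\[
h_\delta\in K_{\max(\delta,\beta_\delta)}\setminus N
\qquad\text{and then}\qquad
\gamma_\delta\ge\beta_\delta\ \text{ with }\ h_\delta\notin K_{\gamma_\delta}.
\]
The first choice is possible because the chain is strictly decreasing, the
second because $h_\delta\notin N$. Put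
$B_\delta=g_\delta K_{\gamma_\delta}\subset P_\delta$ and
$B=\bigcup_{\delta<\kappa}B_\delta$. The trace of $B$ on every part of the
partition is clopen, so $B$ is clopen. Moreover
$g_\delta h_\delta\in P_\delta\setminus B_\delta$, hence
$g_\delta h_\delta\notin B$.

Let $J$ be an open subgroup stabilizing $B$. By Proposition~\ref{prop:C} there
is $\delta<\kappa$ with $K_\delta\subset JN=NJ$. Since $h_\delta\in K_\delta$,
we can write $h_\delta=nk$ with $n\in N$ and $k\in J$. Now
$g_\delta n\in g_\delta K_{\gamma_\delta}\subset B$, so
$g_\delta h_\delta=(g_\delta n)k\in BJ=B$, a contradiction.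
\end{proof}

\section{The product theorem}\label{sec:product}

We now run the argument of Section~\ref{sec:model} for large $\Gamma$ in a
product of two groups. The cardinals $\kappa(G_i)$ must agree so that one
recursion of length $\kappa$ produces a $\kappa$-chain in each factor.

\begin{theorem}\label{thm:product}
Let $G_1,G_2$ be nondiscrete $P$-groups with
$\kappa(G_1)=\kappa(G_2)=\kappa$, both satisfying {\rm(N)}, {\rm(C)}, and
{\rm(A)}. Then $G_1\times G_2$ is fine.
\end{theorem}

\begin{proof}
The product is a $P$-group by Lemma~\ref{lem:basic}(ii). Suppose it is not fine.
By Lemma~\ref{lem:criterion} there is a clopen set $A\subset G_1\times G_2$ that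
is not stabilized by any open subgroup.

\emph{The chains.} We construct $\kappa$-chains $(K^i_\alpha)$ in $G_i$, for
$i=1,2$, and write $K_\alpha=K^1_\alpha\times K^2_\alpha$. Put $K^i_0=G_i$ and
take intersections at limits. Given $K_\alpha$, an open subgroup of
$G_1\times G_2$, we have $AK_\alpha\ne A$, so there are
\[
a_\alpha=(x_\alpha,y_\alpha)\in A,\qquad
a'_\alpha\in a_\alpha K_\alpha\setminus A .
\]
As $A$ is clopen, there are open subgroups $M_i\subset G_i$ with
$a_\alpha(M_1\times M_2)\subset A$ and
$a'_\alpha(M_1\times M_2)\cap A=\emptyset$. By Lemma~\ref{lem:normal}, applied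
in each factor to $K^i_\alpha$ and $M_i$, there are open normal subgroups
$K^i_{\alpha+1}\subsetneq K^i_\alpha$ with $K^i_{\alpha+1}\subset M_i$. Thus
\begin{equation}\label{eq:separate}
a_\alpha K_{\alpha+1}\subset A,\qquad
a'_\alpha K_{\alpha+1}\cap A=\emptyset .
\end{equation}
Let $N_1,N_2$ be the cores and put $N=N_1\times N_2$. Then $N\subset K_\alpha$
for all $\alpha$.

\emph{An accumulation point.} By (A) in $G_1$ there is $g$ such that
$\{\alpha:x_\alpha\in gK^1_\beta\}$ is unbounded for every $\beta$. Since
$\kappa$ is regular, we can choose recursively a strictly increasing sequence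
$(\alpha(\beta))_{\beta<\kappa}$ with $\alpha(\beta)\ge\beta$ and
$x_{\alpha(\beta)}\in gK^1_\beta$. By (A) in $G_2$, applied to the sequence
$(y_{\alpha(\beta)})_{\beta<\kappa}$, there is $h$ such that
$\{\beta:y_{\alpha(\beta)}\in hK^2_\gamma\}$ is unbounded for every $\gamma$. Put
$p=(g,h)$. Given $\gamma<\kappa$, take such a $\beta\ge\gamma$ and let
$\alpha=\alpha(\beta)\ge\gamma$. Then
$x_\alpha\in gK^1_\beta\subset gK^1_\gamma$ and $y_\alpha\in hK^2_\gamma$, so
$a_\alpha\in pK_\gamma$; and
$a'_\alpha\in a_\alpha K_\alpha\subset pK_\gamma$, since $\alpha\ge\gamma$. Thus
\begin{equation}\label{eq:cluster}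
\text{for every }\gamma<\kappa\text{ there is }\alpha\ge\gamma\text{ with }
a_\alpha,\ a'_\alpha\in pK_\gamma .
\end{equation}

\emph{The contradiction.} Suppose $p\in A$. Choose open subgroups
$L_i\subset G_i$ with $p(L_1\times L_2)\subset A$. By (C) in both factors there
is $\gamma$ with $K^i_\gamma\subset L_iN_i$ for $i=1,2$. Take $\alpha$ from
(\ref{eq:cluster}). Then
\[
a'_\alpha\in pK_\gamma\subset p(L_1N_1\times L_2N_2)=p(L_1\times L_2)N ,
\]
so $a'_\alpha n\in p(L_1\times L_2)\subset A$ for some $n\in N$. But
$n\in K_{\alpha+1}$, so $a'_\alpha n\in a'_\alpha K_{\alpha+1}$, which misses $A$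
by (\ref{eq:separate}). This is a contradiction.

Suppose $p\notin A$. Choose $L_i$ with $p(L_1\times L_2)\cap A=\emptyset$, and
then $\gamma$ and $\alpha$ as before. Now
$a_\alpha\in pK_\gamma\subset p(L_1\times L_2)N$, so some $a_\alpha n$ with
$n\in N\subset K_{\alpha+1}$ lies outside $A$, while
$a_\alpha K_{\alpha+1}\subset A$ by (\ref{eq:separate}), again a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $G$ is discrete, then $G\times G$ is discrete and hence fine. If $G$ is not
discrete, it satisfies (N), (C), and (A) by Propositions~\ref{prop:N},
\ref{prop:C}, and~\ref{prop:A}. Apply Theorem~\ref{thm:product} with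
$G_1=G_2=G$.
\end{proof}

\section{Fine $P$-groups and discrete families}\label{sec:char}

\begin{proof}[Proof of Theorem~\ref{thm:char}]
(1)$\Rightarrow$(2) is Propositions~\ref{prop:N}, \ref{prop:C},
and~\ref{prop:A}.

(2)$\Rightarrow$(1). By Theorem~\ref{thm:product}, $G\times G$ is fine, and
hence so is $G$ by Lemma~\ref{lem:basic}(iii).

(2)$\Rightarrow$(3). Suppose there is a discrete family of at least $\kappa$
nonempty open sets, and let $(U_\alpha)_{\alpha<\kappa}$ be distinct members of
it. Choose $x_\alpha$ and open normal subgroups $M_\alpha$ with
$x_\alpha M_\alpha\subset U_\alpha$, and a $\kappa$-chain $(K_\alpha)$ with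
$K_{\alpha+1}\subset M_\alpha$ for all $\alpha$. Let $N$ be its core, let $g$ be
as in (A) for $(x_\alpha)$, and let $L$ be an open subgroup such that $gL$ meets
at most one $U_\alpha$. By (C) there is $\beta$ with $K_\beta\subset LN$. For
unboundedly many $\alpha$ we have $x_\alpha\in gK_\beta\subset gLN$, so
$x_\alpha n\in gL$ for some $n\in N$. Since
$N\subset K_{\alpha+1}\subset M_\alpha$, also
$x_\alpha n\in x_\alpha M_\alpha\subset U_\alpha$. So $gL$ meets $U_\alpha$ for
unboundedly many $\alpha$, a contradiction.

(3)$\Rightarrow$(2). We use that the members of a partition of $G$ into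
nonempty open sets form a discrete family. The cosets of an open subgroup form
such a partition, so (N) holds. If (C) fails, take $L$, $T_\alpha$, $S$ from
Lemma~\ref{lem:Cfail}. The nonempty open sets $T_\alpha$, $\alpha\in S$,
together with $L$, partition $G$, so
$\{T_\alpha:\alpha\in S\}$ is a discrete family. Since $S$ is unbounded and
$\kappa$ is regular, the family has $|S|=\kappa$ members,
contrary to (3). If (A) fails, the open partition of Lemma~\ref{lem:Afail} is a
discrete family with at least $\kappa$ members, contrary to (3).
\end{proof}

\section{When a product of two groups is fine}\label{sec:class}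

To pass from $P$-groups to arbitrary groups we use the following dichotomy.

\begin{lemma}[cf.\ \cite{CR}]\label{lem:dichotomy}
A fine topological group is pseudocompact or a $P$-group.
\end{lemma}

\begin{proof}
Let $G$ be fine and not pseudocompact. There is a continuous
$f\colon G\to\mathbb R$ that is unbounded above (if necessary, replace a
continuous unbounded function by its absolute value), so there are points $x_n$
with $f(x_{n+1})>f(x_n)+4$ for all $n$. Put
$V_n=\{y:|f(y)-f(x_n)|<1\}$. For each $x$ the neighborhood
$\{y:|f(y)-f(x)|<1\}$ meets at most one $V_n$: if it meets $V_n$ and $V_m$, then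
$|f(x_n)-f(x_m)|<4$, so $n=m$. Thus the sets $V_n$ form a discrete family, and
they are disjoint. Since $f$ is left uniformly continuous, there is a
neighborhood $U$ of $e$ with $x_nU\subset V_n$ for all $n$.

Suppose $G$ is not a $P$-group. Then some point of a $G_\delta$-set is not
interior to it, and after a translation there are open neighborhoods $U_n$ of
$e$ such that $\bigcap_nU_n$ is not a neighborhood of $e$. Since $G$ is
Tychonoff, there are continuous $g_n\colon G\to[0,1]$ with $g_n(x_n)=1$ and
$g_n=0$ off $x_n(U\cap U_n)$. As $g_n$ vanishes off $V_n$ and the sets $V_n$
form a discrete family, $g=\sum_ng_n$ is continuous. Since $G$ is fine, there is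
a neighborhood $W\subset U$ of $e$ with $|g(x)-g(y)|<1$ whenever $x^{-1}y\in W$.
Let $w\in W$ and consider any $n$. We have $g(x_n)=1$, so $g(x_nw)>0$. Since
$x_nw\in x_nU\subset V_n$, the only summand that can be nonzero at $x_nw$ is
$g_n$, so $x_nw\in x_n(U\cap U_n)$ and $w\in U_n$. Thus
$W\subset\bigcap_nU_n$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:kappaprod}
Let $G$ and $H$ be $P$-groups, and let $G$ be nondiscrete. Then $G\times H$ is a
nondiscrete $P$-group and $\kappa(G\times H)\le\kappa(G)$.
\end{lemma}

\begin{proof}
The product is a $P$-group by Lemma~\ref{lem:basic}(ii), and it is not discrete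
because $G$ is not. If open subgroups $W_\alpha$ of $G$ have non-open
intersection, then so do the open subgroups $W_\alpha\times H$ of $G\times H$,
since the projection to $G$ is an open map.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
\emph{Sufficiency.} Let $G$ and $H$ be fine.

(a) By \cite{CR}, products of pseudocompact topological groups are
pseudocompact, and every continuous real-valued function on a pseudocompact
group is left uniformly continuous. So $G\times H$ is fine.

(b) The product is discrete, hence fine.

(c) By Section~\ref{sec:necessary} both groups satisfy (N), (C), and (A), so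
Theorem~\ref{thm:product} applies.

(d) By symmetry, let $G$ be discrete, $H$ a nondiscrete $P$-group, and
$|G|<\kappa(H)$. The
product is a $P$-group. Let $A\subset G\times H$ be clopen. For $g\in G$ the
slice $A_g=\{h:(g,h)\in A\}$ is clopen in $H$; let $U_g$ be an open subgroup of
$H$ stabilizing it. Since $|G|<\kappa(H)$, the subgroup $U=\bigcap_gU_g$ is open
in $H$, so $\{e\}\times U$ is open in $G\times H$, and it stabilizes $A$. By
Lemma~\ref{lem:criterion}, $G\times H$ is fine.

\emph{Necessity.} Let $G\times H$ be fine. Then $G$ and $H$ are fine by
Lemma~\ref{lem:basic}(iii), and $G\times H$ is pseudocompact or a $P$-group by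
Lemma~\ref{lem:dichotomy}. If it is pseudocompact, so are its continuous images
$G$ and $H$, and (a) holds. Otherwise $G$ and $H$ are $P$-groups, being
topologically isomorphic to subgroups of $G\times H$. If both are discrete, (b)
holds. In the remaining cases $G\times H$ is a nondiscrete fine $P$-group and so
satisfies (N) by Proposition~\ref{prop:N}.

Suppose exactly one of the groups is discrete; by symmetry, let it be $G$.
Condition (N) for the open subgroup $\{e\}\times H$, together with
Lemma~\ref{lem:kappaprod}, gives $|G|<\kappa(G\times H)\le\kappa(H)$, which is
(d).

Suppose both are nondiscrete. If $\kappa(G)\ne\kappa(H)$, we may assume by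
symmetry that $\kappa(G)<\kappa(H)$; put
$\mu=\kappa(G)$. Since $H$ is a nondiscrete $P$-group, every open subgroup of
$H$ contains a strictly smaller one. Since $\mu<\kappa(H)$, intersections of at
most $\mu$ open subgroups of $H$ are open. So there is a strictly decreasing
chain $(U_\alpha)_{\alpha\le\mu}$ of open subgroups of $H$, with intersections
at limits. Pick $z_\alpha\in U_\alpha\setminus U_{\alpha+1}$ for $\alpha<\mu$.
If $\alpha<\beta<\mu$ and $z_\alpha U_\mu=z_\beta U_\mu$, then
$z_\alpha\in z_\beta U_\mu\subset U_\beta\subset U_{\alpha+1}$, a contradiction.
Hence $|H/U_\mu|\ge\mu$. But (N) for the open subgroup $G\times U_\mu$ of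
$G\times H$, together with Lemma~\ref{lem:kappaprod}, gives
$|H/U_\mu|<\kappa(G\times H)\le\mu$, a contradiction. So
$\kappa(G)=\kappa(H)$, and (c) holds.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:powers}]
The case $n=0$ is trivial, so let $n\ge1$. By Lemma~\ref{lem:dichotomy}, $G$ is
pseudocompact or a $P$-group. If $G$ is
pseudocompact, then so is $G^n$, and $G^n$ is fine, both by \cite{CR}. If $G$ is
discrete, so is $G^n$.

Let $G$ be a nondiscrete fine $P$-group. Then $G^n$ is a nondiscrete $P$-group.
We claim that $\kappa(G^n)=\kappa(G)$. Lemma~\ref{lem:kappaprod}, applied to $G$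
and $G^{n-1}$, gives $\kappa(G^n)\le\kappa(G)$. For the other inequality, let
$W_i$, $i\in I$, be fewer than
$\kappa(G)$ open subgroups of $G^n$. Choose open subgroups $U_i$ of $G$ with
$U_i^n\subset W_i$. Then $\bigcap_iW_i$ contains the open subgroup
$\bigl(\bigcap_iU_i\bigr)^n$, and so it is open. This proves the claim. Now
induct on $n$: if $G^n$ is fine, then $G^{n+1}=G^n\times G$ is fine by
Theorem~\ref{thm:class}(c).
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Any Pseudo-$pG$-Compact Group $G$ Is Fine},
\texttt{http://nzjm.math.auckland.ac.nz/images/c/c0/}%
\texttt{Any\_Pseudo-pG-compact\_group\_G\_is\_fine.pdf}.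

\bibitem{CR}
Comfort and Ross, Pacific J. Math. \textbf{16} (1966).

\end{thebibliography}
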